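# Oriented cubes other than the real affine cube

## Uniqueness of the real cube as a first guess, and its truth for $n\le 3$

Take the $2^n$ vertices of the cube, forget their coordinates, and keep only a few combinatorial facts: which quadruples of vertices are rectangles, which sets of vertices are facets or "diagonal" sections, and on which side of a facet or section each remaining vertex lies. Is that enough to recover all the affine information about the vertices, that is, which sets are affinely dependent and with which signs? One would first guess that it is. The rectangles and facets overlap so heavily that there seems to be no freedom left. We make the guess precise and try it in dimensions $1,2,3$.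

Let $n\ge1$ and $[n]=\{1,\dots,n\}$. We identify a subset of $[n]$ with its characteristic vector, so the ground set is $C^n=\{0,1\}^n\subset\mathbb R^n$. A *rectangle* is a set of four distinct points $\{a,b,c,d\}\subseteq C^n$ with $a+c=b+d$ in $\mathbb R^n$. The $2n$ *facets* are the sets $\{x\in C^n:x_i=0\}$ and $\{x\in C^n:x_i=1\}$. The *skew-facets* are $\{x\in C^n:x_i=x_j\}$ and $\{x\in C^n: x_i\ne x_j\}$ for $i\ne j$. In $C^3$, for instance, $\{x_1=x_2\}=\{000,001,110,111\}$. It is also a rectangle, because $000+111=001+110$.

**Definition (cube).** A *cube* is a matroid $M$ on $C^n$ such that (i) every rectangle is a circuit of $M$; (ii) every facet and every skew-facet is a hyperplane of $M$, so that its complement is a cocircuit.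

The basic example is the *real affine cube* $\mathrm{Aff}_{\mathbb R}(C^n)$, the matroid of affine dependencies of the points. Its rank is $n+1$, its bases are the affinely independent $(n+1)$-subsets, and its hyperplanes are the sets $C^n\cap H$ with $H$ an affine hyperplane spanned by cube points. Hyperplanes can be small: in $C^3$ the plane $x_1+x_2+x_3=2$ gives the three-point hyperplane $\{110,101,011\}$.

We use three textbook facts on oriented matroids. First, an oriented matroid of rank $r$ on a set $S$ can be given by a *chirotope* $\chi$, an alternating map $S^r\to\{0,+1,-1\}$, not identically $0$, satisfying the Grassmann–Plücker sign conditions. The chirotopes $\chi$ and $-\chi$ give the same oriented matroid, and the bases of the underlying matroid are the sets on which $\chi\ne0$. For points $v_0,\dots,v_n$ of $\mathbb R^n$ one takes the sign of the determinant with columns $(1,v_j)$. Second, if $y_1,\dots,y_{r-1}$ is a basis of a hyperplane $H$, then $x\mapsto\chi(y_1,\dots,y_{r-1},x)$ is one of the two opposite signed cocircuits supported on the complement of $H$, and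 the collection of all signed cocircuits determines the oriented matroid. Third, *orthogonality*: if the supports of a signed circuit $X$ and a signed cocircuit $Y$ meet, then among the products $X(e)Y(e)$ with $e$ in both supports, both signs occur. In particular the two supports never meet in exactly one element.

The oriented matroid $\mathcal Aff(\mathbb R^n)$ is the one given by the affine dependencies of $C^n\subset\mathbb R^n$ together with their signs.

**Definition (oriented cube).** An *oriented cube* is a cube $M$ with a *canonical orientation*, an oriented matroid structure on $M$ satisfying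

(a) The cocircuits complementary to facets and skew-facets are signed as in the real affine cube. Thus the complement of a facet has all its elements of one sign. The complement of $\{x_i=x_j\}$ has $\{x_i=1,x_j=0\}$ of one sign and $\{x_i=0,x_j=1\}$ of the opposite sign. Similarly, the complement of $\{x_i\ne x_j\}$ has $\{x_i=x_j=1\}$ of one sign and $\{x_i=x_j=0\}$ of the other.

(b) Every rectangle $\{a,b,c,d\}$ with $a+c=b+d$ is signed, as a circuit, with $a,c$ of one sign and $b,d$ of the other.

The guess is then the following statement, which the source of the problem ("Representability of Cubes and of qualitative probability orders") calls Conjecture $1'$.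

**Conjecture 1′.** The oriented matroid $\mathcal Aff(\mathbb R^n)$ is the unique oriented cube.

*Dimension 1.* The hyperplanes $\{0\}$ and $\{1\}$ are closed and disjoint, so there are no loops. In rank $1$ without loops the only hyperplane is $\emptyset$, so the rank is $2$ and $M$ is free on two elements. Each signed cocircuit has a single element. There is one orientation.

*Dimension 2.* The whole ground set is a rectangle, hence a four-element circuit, so $M=U_{3,4}$. Its only circuit is signed by (b). There is one orientation.

*Dimension 3.* The six facets and the six skew-facets are twelve four-point sets, all of them rectangles. Each is a circuit and a hyperplane, so $M$ has rank $4$. Sort the triples of $C^3$ by their Hamming distances. A triple with distances $1,1,2$ lies in a facet and one with distances $1,2,3$ lies in a skew-facet. The only other possibility is $2,2,2$, and such a triple lies in none of the twelve sets.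

Let $A$ be a four-set that is not one of the twelve. If $A$ contains a triple $T$ lying in one of the twelve sets, say $F$, then $T$ is a basis of $F$ and the fourth point is outside $F$, so $A$ is a basis. Otherwise all distances in $A$ are $2$, and $A$ is the set of even or the set of odd vertices. Suppose such an $A$ contained a circuit $X$. Two points of $A$ agree in exactly one coordinate, so each pair in $A$ is the intersection of $A$ with some facet, and that facet is the complement of the opposite facet, hence a cocircuit with all signs equal. By orthogonality, if $X$ contains one point of a pair then it contains both, with opposite signs. So $X=A$, and any three of its elements would have pairwise opposite signs, which is impossible. Hence $A$ is a basis.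

So the bases of $M$ are all four-sets except the twelve. Every triple is independent. A triple inside one of the twelve sets spans that set. A triple with distances $2,2,2$ is closed, since adding any fourth point gives a basis. Thus the hyperplanes are the twelve sets, whose cocircuits are signed by (a), and the eight triples consisting of the neighbors of one vertex. By symmetry consider the neighbors $\{110,101,011\}$ of $111$, with signed cocircuit $Y$ supported on $\{000,100,010,001,111\}$. The rectangle $100+111=110+101$ meets this support in $\{100,111\}$, which have equal signs in the circuit, so $Y(100)=-Y(111)$. In the same way $Y(010)=Y(001)=-Y(111)$. Put $s=Y(100)$. The rectangle $000+110=100+010$ meets the support in $\{000,100,010\}$, and orthogonality says that $Y(000),-s,-s$ contain both signs, so $Y(000)=s$. All signed cocircuits are forced, and $\mathcal Aff(\mathbb R^3)$ is the only oriented cube on $C^3$.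

So the guess holds for $n\le3$. The problem statement quotes as known that it holds for all $n\le8$, that every orientable cube admits a canonical orientation, and that any oriented cube other than $\mathcal Aff(\mathbb R^n)$ must be non-representable over $\mathbb R$.

## Circuit-hyperplanes, and the failure of the guess for $n=13m-1$

Try to push the argument for $n=3$ to all $n$. Axiom (a) compares values of $\chi$ on $(n+1)$-tuples that contain $n$ points spanning a facet or skew-facet. The quadruples of even or odd vertices of $C^3$ contain no such points, and were settled by orthogonality. In general, take an $(n+1)$-set $P$ no $n$ of whose points span a facet or skew-facet. Axiom (a) says nothing directly about $\chi(P)$, and (b) will turn out to be a consequence of (a). What is left are the Grassmann–Plücker conditions linking $\chi(P)$ to neighboring bases. If $P$ is dependent in the real cube, so that $\chi(P)=0$, do those conditions force $0$? They do not when $P$ is of the following kind, and here the attempted proof of uniqueness breaks down.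

Throughout, $M=\mathrm{Aff}_{\mathbb R}(C^n)$, of rank $n+1$, with chirotope $\chi$.

**Definition (circuit-hyperplane).** A set $P\subseteq C^n$ is a *circuit-hyperplane* of $M$ if it is both a circuit and a hyperplane of $M$. Since its rank is $n$, it has $n+1$ points. To *relax* $P$ is to declare it a basis.

As a small example outside the cube, take points $a,b,c$ on a line in the plane with $b$ between $a$ and $c$, and $d$ off the line. In this matroid of rank $3$, $\{a,b,c\}$ is a circuit and a hyperplane. Relaxing it gives $U_{3,4}$. The two possible signs correspond to pushing $b$ off the line $ac$ toward $d$ or away from $d$.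

If $P$ is a circuit-hyperplane of $M$, $b\in P$ and $c\notin P$, then $P\setminus b$ is independent of size $n$ and spans the hyperplane $P$, so $(P\setminus b)\cup c$ is a basis of $M$. We use this repeatedly.

Here are the results.

**Theorem A.** Let $m\ge2$, $E=2m$, $n=13m-1$. There is a set $P\subset C^n$ with $|P|=n+1$ that is both a circuit and a hyperplane of $\mathrm{Aff}_{\mathbb R}(C^n)$. Relaxing $P$ (making it a basis, of either sign) gives an oriented cube $\ne\mathcal Aff(\mathbb R^n)$.

**Theorem B.** For these $n$ there are at least $3^N$ oriented cubes on $C^n$ and at least $2^N$ orientable cubes (as matroids on the labelled set $C^n$), where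
$$N\ge 2^n\,\frac{n!}{m!\,(4m)!\,(8m-1)!}.$$

So Conjecture 1′ is false: for $n=25,38,51,\dots$ there are oriented cubes other than $\mathcal Aff(\mathbb R^n)$, and already their underlying matroids differ from $\mathrm{Aff}_{\mathbb R}(C^n)$. Dimensions $n\ge9$ not of the form $13m-1$ with $m\ge2$ are not decided here.

## Relaxation preserves the axioms of an oriented cube

**Proposition 1.** Let $n\ge4$, let $\mathcal F$ be a set of circuit-hyperplanes of $M$, and let $\varepsilon:\mathcal F\to\{\pm1\}$. Define $\chi'=\chi$, except that for $P\in\mathcal F$ with a fixed ordering $(p_1,\dots,p_{n+1})$ we put $\chi'(p_{\pi(1)},\dots,p_{\pi(n+1)})=\operatorname{sgn}(\pi)\,\varepsilon(P)$. Then $\chi'$ is the chirotope of an oriented cube. If $\mathcal F\neq\emptyset$, its underlying matroid is not $M$. Different pairs $(\mathcal F,\varepsilon)$ give different oriented matroids.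

**Step 1: the sets on which $\chi'\ne0$ are the bases of a matroid.** These sets form $\mathcal B'=\mathcal B(M)\cup\mathcal F$. For one set $P$ this is the standard relaxation (Oxley, *Matroid Theory*, Prop. 1.5.14). The exchange axiom can also be checked for the whole family at once. Let $B_1,B_2\in\mathcal B'$ and $e\in B_1\setminus B_2$. We need $f\in B_2\setminus B_1$ with $(B_1\setminus e)\cup f\in\mathcal B'$.

If $B_1,B_2\in\mathcal B(M)$, this is exchange in $M$. If $B_1=P\in\mathcal F$, then $B_2\ne P$ has the same size, so there is $f\in B_2\setminus P$, and $(P\setminus e)\cup f$ is a basis of $M$. Finally let $B_1\in\mathcal B(M)$ and $B_2=P\in\mathcal F$, and let $H$ be the hyperplane of $M$ spanned by $B_1\setminus e$. If some $f\in P\setminus B_1$ is not in $H$, then $(B_1\setminus e)\cup f\in\mathcal B(M)$. Otherwise $P\setminus B_1\subseteq H$, and $P\cap B_1\subseteq B_1\setminus e\subseteq H$ because $e\notin P$. So $P\subseteq H$, and $P=H$ since both are hyperplanes. Then $B_1\setminus e$ consists of $n$ of the $n+1$ points of $P$. The remaining point $f$ is not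 in $B_1$ (it is not $e$, as $e\notin P$), and $(B_1\setminus e)\cup f=P\in\mathcal B'$.

Call this matroid $M'$. Every independent set of $M$ is independent in $M'$, and the only new independent sets are the members of $\mathcal F$, because their proper subsets were already independent in $M$.

**Step 2: $\chi'$ is a chirotope.** The members of $\mathcal F$ are not bases of $M$, so $\chi'$ is a well-defined alternating map, and its support is $\mathcal B'$. By Björner–Las Vergnas–Sturmfels–White–Ziegler, *Oriented Matroids*, Thm 3.6.2, an alternating map whose support is the basis set of a matroid is a chirotope if it satisfies the three-term Grassmann–Plücker sign condition: for every sequence $Y$ of $r-2=n-1$ elements and all $a,b,c,d$, if $\chi'(Yad)\chi'(Ybc)\le0$ and $\chi'(Yac)\chi'(Ybd)\ge0$, then $\chi'(Yab)\chi'(Ycd)\ge0$. This follows once we know that always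
$$\{\chi'(Yab)\chi'(Ycd),\ -\chi'(Yac)\chi'(Ybd),\ \chi'(Yad)\chi'(Ybc)\}\ \text{ is } \{0\}\text{ or contains both }+\text{ and }-. \tag{1}$$
Indeed, if the two hypotheses held and the first product were negative, the set would contain $-$ but not $+$.

Condition (1) holds for $\chi$, because there the three products are the signs of three real numbers with sum $0$, by the Grassmann–Plücker identity for determinants. If none of the six $r$-tuples in (1) enumerates a member of $\mathcal F$, then $\chi'=\chi$ on all of them and there is nothing to check. Otherwise we may assume that $Yab$ enumerates some $P\in\mathcal F$. Indeed, exchanging two neighbors in the list $a,b,c,d$ permutes the three products and changes all three signs, which does not affect (1), and permutations of $a,b,c,d$ bring any of the six tuples to the first place.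

* If $c\in Y$ or $d\in Y$, each of the three products has a factor with a repeated entry, so all are $0$.
* If $c=a$, the second product is $0$ and the third is $\chi'(Yad)\chi'(Yba)=-\chi'(Yab)\chi'(Yad)$, the negative of the first. If $c=b$, the third is $0$ and the second is $-\chi'(Yab)\chi'(Ybd)$, the negative of the first. If $d=a$, the third is $0$, the first is $\chi'(Yab)\chi'(Yca)=-\chi'(Yab)\chi'(Yac)$ and the second is $-\chi'(Yac)\chi'(Yba)=\chi'(Yab)\chi'(Yac)$. If $d=b$, the second is $0$, the first is $\chi'(Yab)\chi'(Ycb)$ and the third is $\chi'(Yab)\chi'(Ybc)$, its negative. If $c=d$, the first is $0$ and the other two are $\mp\chi'(Yac)\chi'(Ybc)$. So (1) holds each time.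
* Otherwise $c\ne d$ are both outside $P$. Each of $Yac,Yad,Ybc,Ybd$ enumerates $P$ with one point replaced by a point outside $P$, so it is a basis of $M$, and there $\chi'=\chi\ne0$. Since $\chi(Yab)=0$, condition (1) for $\chi$ says that the second and third products are nonzero of opposite signs. They are the same for $\chi'$, so (1) holds whatever the first product has become.

The last bullet explains why both signs are allowed: the value $\chi'(P)$ enters only a product whose partners already have opposite signs.

**Step 3: $M'$ is a cube.** No three cube points are collinear, so a rectangle is a circuit of $M$. Its four points are dependent in $M$ and do not form a member of $\mathcal F$, since $4<n+1$; so they are dependent in $M'$, and all proper subsets stay independent. This is (i).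

Let $F$ be a facet or skew-facet, a hyperplane of $M$ with $2^{n-1}$ points. As $n\ge4$, $2^{n-1}>n+1$, so $F\notin\mathcal F$. The rank of $F$ in $M'$ is at least $n$. If it were $n+1$, then $F$ would contain an $(n+1)$-set independent in $M'$ but not in $M$, that is, some $P\in\mathcal F$ with $P\subseteq F$. Both are hyperplanes of $M$, so $P=F$, a contradiction. For $e\notin F$ the set $F\cup e$ contains a basis of $M$, hence of $M'$. So $F$ is a hyperplane of $M'$, and (ii) holds.

**Step 4: axiom (a).** Let $y_1,\dots,y_n$ be a basis of $F$. The signed cocircuit is $x\mapsto\chi'(y_1,\dots,y_n,x)$. If $\{y_1,\dots,y_n,x\}=P\in\mathcal F$ for some $x$, then $y_1,\dots,y_n$ span in $M$ both $F$ and $P$, so $F=P$, a contradiction. Hence the values are those of $\chi$, which is (a).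

**Step 5: axiom (b), from (a).** Let $a+c=b+d$ be a rectangle. Choose $i$ with $a_i\ne b_i$. From $a_i+c_i=b_i+d_i$ with entries in $\{0,1\}$ we get $a_i=d_i\ne b_i=c_i$. The facet $\{x_i=b_i\}$ has a complement that meets the rectangle exactly in $\{a,d\}$, with equal signs by (a), so by orthogonality $a,d$ have opposite signs in the circuit. The opposite facet shows the same for $b,c$. A coordinate $j$ with $a_j\ne d_j$ gives in the same way $a_j=b_j\neq d_j=c_j$, so $a,b$ have opposite signs and so do $c,d$. Hence $a,c$ have one sign and $b,d$ the other.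

**Step 6: distinctness.** The underlying matroid has basis set $\mathcal B(M)\cup\mathcal F$, which is not $\mathcal B(M)$ if $\mathcal F\ne\emptyset$. All the maps $\chi'$ agree and are nonzero on $\mathcal B(M)$, so none is the negative of another, and two different pairs $(\mathcal F,\varepsilon)$ give maps that differ on some member of the families. $\square$

One circuit-hyperplane of the real cube is therefore enough to refute the conjecture. Combined with the quoted fact for $n\le8$, Proposition 1 also says that for $4\le n\le8$ there is none. We must look in higher dimension, and need a structured candidate.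

## The shape of a circuit-hyperplane that is symmetric in blocks

Let $n\ge4$, partition $[n]$ into blocks $B_d$ of sizes $k_d\ge2$, and suppose that $P$ is a circuit-hyperplane of $M$ lying on $\sum w_ix_i=c$ with $w$ constant on each block. Since $P$ consists of all cube points on this hyperplane, it is invariant under permutations inside the blocks. Say that $x\in C^n$ *splits* a block $B$ if $x\cap B\ne\emptyset,B$.

Because $P$ is a circuit with at least five points, it contains no rectangle. So no $x\in P$ splits two blocks: choosing $a\in x$, $u\notin x$ in one block and $b\in x$, $v\notin x$ in the other, the points $x,\ x-e_a+e_u,\ x-e_a+e_u-e_b+e_v,\ x-e_b+e_v$ would form a rectangle in $P$. By the same formula inside one block, no $x\in P$ has $2\le|x\cap B_d|\le k_d-2$. So if $x\in P$ splits $B_d$, then $|x\cap B_d|\in\{1,k_d-1\}$, and permuting $B_d$ gives a family of $k_d$ points of $P$.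

Each block is split by some point of $P$. Otherwise all points of $P$ satisfy $x_i=x_j$ for two indices $i,j$ of one block. Then $\mathrm{aff}(P)=\{x_i=x_j\}$, and $w$ would be a multiple of $e_i-e_j$, which is not constant on that block. Choosing one family per block gives $\sum k_d=n$ points, and $|P|=n+1$ leaves exactly one more. That one is unsplit, since a further family would have at least two points. Finally, complementing all coordinates of one block is a symmetry of the cube which exchanges $|x\cap B_d|=1$ and $k_d-1$, so we may assume that every family is of the type $|x\cap B_d|=1$.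

Hence, up to symmetry, $P$ consists of one union $h$ of whole blocks and, for each $d$, the $k_d$ points "a union of whole blocks with indices in $W_d$, plus one element of $B_d$", where $d\notin W_d$.

One block does not suffice: the points $e_i$ give $w=c$, and $h$ would give $0=c$ or $nw=c$, each of which forces $w=0$. Nor do two blocks, of sizes $a,b\ge2$ with weights $u,v$. If $W_0=W_1=\emptyset$, then $u=v=c\neq0$, and $h$ would give one of $0,a,b,a+b$ equal to $1$, which is false. If $W_0=\emptyset$, $W_1=\{0\}$, then $u=c$ and $au+v=c$. So $c\ne0$, and after scaling $u=1$, $v=1-a$. The value of $h$ would be $0$, $a$, $b(1-a)<0$, or $a+b(1-a)=1-(a-1)(b-1)$, none of which is $1$. The case $W_0=\{1\},W_1=\emptyset$ is the mirror image. If $W_0=\{1\}$, $W_1=\{0\}$, then $u+bv=au+v=c$, so $u=c\frac{b-1}{ab-1}$, $v=c\frac{a-1}{ab-1}$ and $c\ne0$. Then $h=\emptyset$ is excluded, $au=c$ means $a=1$, $bv=c$ means $b=1$, and $au+bv=c$ means $(a-1)(b-1)=0$. All of these are impossible.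

With seven blocks there is a solution. We do not derive the data below; they are given, and everything about them is checked.

## Seven blocks and the affine dependencies of $P$

Let $m\ge2$, $E=2m$, $n=13m-1$ and $k=E-1\ge3$. Partition $[n]$ into blocks $B_0,\dots,B_6$ with sizes $k_d$ and index sets $W_d$ as follows. The last two columns are used in Lemma 2.

| $d$ | $k_d$ | $W_d$ | $\beta_d$ | $\sigma_d$ |
|---|---|---|---|---|
| $0$ | $E$ | $\{4,5\}$ | $-E$ | $1$ |
| $1$ | $m$ | $\{0,3\}$ | $-E$ | $2$ |
| $2$ | $E$ | $\{0,6\}$ | $-E$ | $1$ |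
| $3$ | $E-1$ | $\{5,6\}$ | $E-1$ | $-1$ |
| $4$ | $E+1$ | $\{0,1\}$ | $E+1$ | $-1$ |
| $5$ | $E$ | $\{0,2\}$ | $E$ | $-1$ |
| $6$ | $E-1$ | $\{3,4\}$ | $E-1$ | $-1$ |

The sizes add up to $\tfrac{13}2E-1=13m-1$, and $d\notin W_d$ for every $d$. With $B_W=\bigcup_{j\in W}B_j$ and $\mathbf 1_A$ the characteristic vector of $A$, put
$$p_{d,i}=\mathbf 1_{B_{W_d}}+e_i\quad(0\le d\le6,\ i\in B_d),\qquad h=\mathbf 1_{B_1\cup B_2},\qquad P=\{h\}\cup\{p_{d,i}\}. \tag{2}$$
All blocks have at least two elements, so the blocks fully contained in $p_{d,i}$ are exactly those indexed by $W_d$. The seven sets $W_d$ and $\{1,2\}$ are different, so the points are distinct and $|P|=n+1$.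

We must show that $P$ is a circuit, and that its affine span contains no other cube point. Both questions concern combinations $x=\eta h+\sum\lambda_{d,i}\,p_{d,i}$. Let $C_d=\sum_{i\in B_d}\lambda_{d,i}$, and let $S_j$ be the total coefficient of those points that contain all of block $j$. Reading the table by columns,
$$\begin{gathered}S_0=C_1+C_2+C_4+C_5,\quad S_1=C_4+\eta,\quad S_2=C_5+\eta,\quad S_3=C_1+C_6,\\ S_4=C_0+C_6,\quad S_5=C_0+C_3,\quad S_6=C_2+C_3.\end{gathered}\tag{3}$$
For $i\in B_d$ the coordinate $x_i$ receives $S_d$ from the points containing all of $B_d$ and $\lambda_{d,i}$ from $p_{d,i}$, and nothing else, because $d\notin W_d$. So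
$$x_i=\lambda_{d,i}+S_d\quad(i\in B_d),\qquad \sum_{i\in B_d}x_i=C_d+k_dS_d. \tag{4}$$
The $n+1$ coefficients now enter through only eight numbers $(C_0,\dots,C_6,\eta)$. The key to both questions is the homogeneous system for these numbers, solved over an arbitrary abelian group. Over $\mathbb R$ it will give the circuit property. Over $\mathbb R/\mathbb Z$ it will give integrality: an equation such as $2C=0$ has only the solution $C=0$ in $\mathbb R$ but also $C=\frac12$ in $\mathbb R/\mathbb Z$, and we must exclude phenomena of that kind.

Let $\beta=(\beta_0,\dots,\beta_6;\beta_h)$ and $\sigma=(\sigma_0,\dots,\sigma_6)$ with the entries of the table and $\beta_h=-(E-1)$.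

**Lemma 2.** Let $\mathbb A$ be an abelian group. The solutions $(C_0,\dots,C_6,\eta)\in\mathbb A^8$ of
$$C_d+k_dS_d=0\ \ (0\le d\le6),\qquad C_0+\dots+C_6+\eta=0$$
are exactly the tuples $(C,\eta)=q\beta$, $q\in\mathbb A$. For these, $S_d=\sigma_dq$.

**Step 1: $q\beta$ is a solution.** By (3) with $C=\beta$, $\eta=\beta_h$: $S_0=-E-E+(E+1)+E=1$, $S_1=(E+1)-(E-1)=2$, $S_2=E-(E-1)=1$, $S_3=S_4=S_5=S_6=-E+(E-1)=-1$. So $S=\sigma$, and the table shows $\beta_d=-k_d\sigma_d$ in each row (for $d=1$, $-E=-2m$). The total is $-3E+(E-1)+(E+1)+E+(E-1)-(E-1)=0$.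

**Step 2: eliminating down to three unknowns.** Let $(C,\eta)$ be a solution. Put
$$U=-S_3,\quad Q=-S_6,\quad R=-S_4,\quad T=-S_5,\quad X=-C_0 .$$
The equations for $d=3,6,4,5$ give $C_3=kU$, $C_6=kQ$, $C_4=(E+1)R$, $C_5=ET$. The definitions of $S_4,S_5,S_3,S_6$ give
$$R=X-kQ,\quad T=X-kU,\quad C_1=-U-kQ,\quad C_2=-Q-kU .$$
The total gives $\eta=X+(U+kQ)+(Q+kU)-kU-kQ-C_4-C_5=X+U+Q-C_4-C_5$. Hence
$$S_1=X+U+Q-C_5,\qquad S_2=X+U+Q-C_4,\qquad S_0=C_4+C_5-E(U+Q),$$
$$C_4=(E+1)X-(E^2-1)Q,\qquad C_5=EX-E(E-1)U .$$

**Step 3: the three remaining equations.** Only integer coefficients and no divisions are used.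

The equation for $d=2$ is $E(X+U+Q-C_4)=Q+kU$. As $EU-kU=U$, it says $U=Q-EX-EQ+E(E+1)X-E(E^2-1)Q$, that is,
$$U=E^2X-(E^3-1)Q .$$
The equation for $d=0$ is $E\big(C_4+C_5-E(U+Q)\big)=X$. The bracket equals $(2E+1)X-(E^2+E-1)Q-E^2U$, so
$$E^3U+E(E^2+E-1)Q-(2E^2+E-1)X=0 .$$
The equation for $d=1$ is $m(X+U+Q-C_5)=U+kQ$, that is,
$$m\big[(E^2-E+1)U+Q-(E-1)X\big]=U+(E-1)Q .$$

**Step 4: one unknown left, killed by coprimality.** Put $Y=X-EQ$, so $X=EQ+Y$, and the equation for $d=2$ becomes $U=Q+E^2Y$. In the equation for $d=0$ the coefficient of $Q$ is $E^3+(E^3+E^2-E)-(2E^3+E^2-E)=0$, and what remains is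
$$GY=0,\qquad G=E^5-2E^2-E+1 .$$
In the equation for $d=1$ the coefficient of $Q$ on the left is $m[(E^2-E+1)+1-(E^2-E)]=2m$, and on the right it is $1+(E-1)=E$. They cancel because $E=2m$. The coefficient of $Y$ is $m[E^4-E^3+E^2-E+1]-E^2$, and $E^2=2mE$, so
$$mHY=0,\qquad H=E^4-E^3+E^2-3E+1 .$$
Now $G\equiv1\pmod E$, so $G$ is coprime to $E$ and to $m$. Moreover $(E+1)H=E^5-2E^2-2E+1$, so $G-(E+1)H=E$. A common divisor of $G$ and $H$ divides $E$, hence is $\pm1$. So $\gcd(G,mH)=1$, there are integers $s,t$ with $sG+t\,mH=1$, and $Y=0$.

**Step 5: reading off the solution.** We have $X=EQ$, $U=Q$, $R=EQ-kQ=Q$ and $T=Q$. Therefore $C_0=C_1=C_2=-EQ$, $C_3=C_6=(E-1)Q$, $C_4=(E+1)Q$, $C_5=EQ$, and $\eta=EQ+2Q-(2E+1)Q=-(E-1)Q$. That is $(C,\eta)=Q\beta$. $\square$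

**Corollary 3.** The affine dependencies of $P$ are exactly the multiples of
$$\lambda_{d,i}=-\sigma_d,\qquad \eta=-(E-1),$$
and all these coefficients are nonzero. Hence $P$ is a circuit of $M$, and $\mathrm{aff}(P)$ is a hyperplane of $\mathbb R^n$.

*Proof.* Suppose $\eta h+\sum\lambda_{d,i}p_{d,i}=0$ with coefficient sum $0$. By (4), $\lambda_{d,i}=-S_d$ and $C_d+k_dS_d=0$. Lemma 2 with $\mathbb A=\mathbb R$ gives $(C,\eta)=q\beta$ and $S_d=q\sigma_d$, so $\lambda_{d,i}=-q\sigma_d$ and $\eta=-q(E-1)$. Conversely, the displayed values have $C_d=-k_d\sigma_d=\beta_d$ and $\eta=\beta_h$, so $S=\sigma$, all coordinates $\lambda_{d,i}+S_d$ vanish, and the coefficient sum is $\sum\beta_d+\beta_h=0$. A one-dimensional space of dependencies with full support means that every proper subset of $P$ is affinely independent and that the $n+1$ points span dimension $n-1$. $\square$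

## Integrality, and seven pairs of inequalities

It remains to prove $\mathrm{aff}(P)\cap C^n=P$. Let $x\in C^n\cap\mathrm{aff}(P)$, write $x=\eta h+\sum\lambda_{d,i}p_{d,i}$ with real coefficients of sum $1$, and let $i_d=|x\cap B_d|\in\{0,\dots,k_d\}$. By (4), $C_d+k_dS_d=i_d$, and $\sum C_d+\eta=1$.

**Step 1: the coefficients may be taken integral.** All eight right-hand sides are integers, so modulo $1$ the tuple $(C,\eta)$ solves the homogeneous system of Lemma 2 over $\mathbb A=\mathbb R/\mathbb Z$. Hence there is $q\in\mathbb R$ with $(C,\eta)-q\beta\in\mathbb Z^8$. Subtracting $q$ times the dependency of Corollary 3 from the representation of $x$ changes $(C,\eta)$ by $-q\beta$ and does not change $x$. So we may assume $C_d,\eta\in\mathbb Z$, and then $S_d\in\mathbb Z$.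

Adding integer multiples of the dependency changes $(C,\eta)$ by multiples of $\beta$ and $S$ by the same multiples of $\sigma$. It keeps the total $\sum C_d+\eta=1$ and all $i_d$. As $\beta_0=-E$, we may assume
$$z:=-C_0\in\{0,1,\dots,E-1\}.$$

**Step 2: everything in terms of $z$ and $S_1,\dots,S_6$.** From (3), $C_6=S_4-C_0$, $C_3=S_5-C_0$, $C_1=S_3-C_6$, $C_2=S_6-C_3$. We have $C_0+C_1+C_2+C_3+C_6=S_3+S_6-z$, and $C_4+\eta=S_1$, $C_5+\eta=S_2$, so the total gives $C_5$ and $C_4$. Altogether
$$\begin{gathered}C_0=-z,\quad C_6=S_4+z,\quad C_3=S_5+z,\quad C_1=S_3-S_4-z,\quad C_2=S_6-S_5-z,\\ C_5=1+z-S_1-S_3-S_6,\quad C_4=1+z-S_2-S_3-S_6,\quad \eta=S_1-C_4,\\ S_0=C_1+C_2+C_4+C_5=2-(S_1+\dots+S_6).\end{gathered}\tag{5}$$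

**Step 3: the inequalities.** Inserting (5) in $0\le C_d+k_dS_d\le k_d$ gives, for $d=0,\dots,6$,

* (I0) $\ z\le ES_0\le E+z$,
* (I1) $\ z+S_4-S_3\le mS_1\le m+z+S_4-S_3$,
* (I2) $\ z+S_5-S_6\le ES_2\le E+z+S_5-S_6$,
* (I3) $\ -(z+S_5)\le kS_3\le k-(z+S_5)$,
* (I4) $\ -(1+z)+S_2+S_3+S_6\le(E+1)S_4\le E-z+S_2+S_3+S_6$,
* (I5) $\ -(1+z)+S_1+S_3+S_6\le ES_5\le E-1-z+S_1+S_3+S_6$,
* (I6) $\ -(z+S_4)\le kS_6\le k-(z+S_4)$.

We must find all integer solutions. Each inequality confines one $S_d$ to an interval of length $1$ around a value depending on the others, so first we need bounds that start the process.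

## A priori bounds on the integers $S_d$

**Step 1: two relations between $S_4$ and $S_5$.** Let $\theta_d=i_d/k_d\in[0,1]$. The equations $C_d+k_dS_d=k_d\theta_d$ for $d=1,2,3,6$ read
$$S_1=\theta_1+\tfrac{z+S_4-S_3}{m},\quad S_2=\theta_2+\tfrac{z+S_5-S_6}{E},\quad S_3=\theta_3-\tfrac{z+S_5}{k},\quad S_6=\theta_6-\tfrac{z+S_4}{k}.$$
The equation for $d=4$ is $(E+1)S_4=(E+1)\theta_4-1-z+S_2+S_3+S_6$. Since $1-\frac1E=\frac kE$,
$$S_2+S_3+S_6=\theta_2+\theta_3+\tfrac kE\theta_6+\tfrac{z+S_5}{E}-\tfrac{z+S_5}{k}-\tfrac{z+S_4}{E},$$
and $\frac1E-\frac1k=-\frac1{Ek}$. The coefficient of $z$ on the right-hand side is $-1-\frac1{Ek}-\frac1E=-\frac{Ek+1+k}{Ek}=-\frac Ek$. Hence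
$$\Big(E+1+\tfrac1E\Big)S_4=(E+1)\theta_4-1-\tfrac{zE}{k}-\tfrac{S_5}{Ek}+\theta_2+\theta_3+\tfrac kE\theta_6 . \tag{6}$$
The equation for $d=5$ is $ES_5=E\theta_5-1-z+S_1+S_3+S_6$. Put $\delta=\frac{E-2}{Ek}$. Since $1-\frac1m=1-\frac2E$,
$$S_1+S_3+S_6=\theta_1+\big(1-\tfrac2E\big)\theta_3+\theta_6-\delta(z+S_5)+\big(\tfrac2E-\tfrac1k\big)(z+S_4),$$
and $\frac2E-\frac1k=\frac{2k-E}{Ek}=\delta$. So the $z$-terms coming from this sum cancel, and
$$(E+\delta)S_5=E\theta_5-1-z+\theta_1+\big(1-\tfrac2E\big)\theta_3+\theta_6+\delta S_4 . \tag{7}$$

**Step 2: $S_4,S_5\in\{-1,0,1\}$.** As $0\le z\le k$, the terms on the right of (6) other than $-S_5/(Ek)$ add up to at least $-1-E$ and at most $(E+1)-1+2+\frac kE<E+3$. Those on the right of (7) other than $\delta S_4$ add up to at least $-1-k=-E$ and at most $E-1+1+1+1=E+2$. So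
$$\Big(E+1+\tfrac1E\Big)|S_4|\le E+3+\tfrac{|S_5|}{Ek},\qquad (E+\delta)|S_5|\le E+2+\delta|S_4| .$$
If $|S_5|\ge|S_4|$, the second inequality gives $E|S_5|\le E+2$, and $|S_5|\le1$ because $E\ge4$. If $|S_4|>|S_5|$, then $\frac{|S_5|}{Ek}\le\frac{|S_4|}{E}$, so the first gives $(E+1)|S_4|\le E+3<2(E+1)$ and $|S_4|\le1$. In both cases the larger of the two is at most $1$.

**Step 3: the other $S_d$.** We have $-1\le z+S_5\le E=k+1$, so (I3) gives $-(k+1)\le kS_3\le k+1$. As $k\ge3$, $S_3\in\{-1,0,1\}$. Likewise (I6) gives $S_6\in\{-1,0,1\}$. By (I2), $-2\le ES_2\le E+(E-1)+2<3E$, so $0\le S_2\le2$. By (I1), $-2\le mS_1\le m+(2m-1)+2<4m$, so $-1\le S_1\le3$. By (I0), $S_0=1$ if $z\ge1$, and $S_0\in\{0,1\}$ if $z=0$.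

## The only cube points in the affine span are those of $P$

We go through $z\in\{0,\dots,E-1\}$. As $E\ge4$, the cases $z=0$, $z=1$, $2\le z\le E-3$ (empty for $E=4$), $z=E-2$, $z=E-1$ cover everything. Recall $S_1+\dots+S_6=2-S_0$.

**Case $2\le z\le E-3$: no solution.** Here $1\le z+S_5\le k-1$ and $1\le z+S_4\le k-1$, so (I3), (I6) give $S_3=S_6=0$. By (I1), $mS_1\ge1$, so $S_1\ge1$. By (I2), $1\le ES_2\le2E-2$, so $S_2=1$. Then (I4) reads $-z\le(E+1)S_4\le E+1-z$, so $S_4=0$. Now (I1) gives $mS_1\le m+z<3m$, so $S_1\in\{1,2\}$ and $1\le1+z-S_1\le E-3$. Then (I5), which reads $-(1+z-S_1)\le ES_5\le E-(1+z-S_1)$, gives $S_5=0$. So $S_1+\dots+S_6=S_1+1\ge2$, but it equals $2-S_0=1$.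

**Case $z=1$: no solution.** $S_0=1$, so $S_1+\dots+S_6=1$. In (I3), $1+S_5\in\{0,1,2\}$, so $kS_3\ge-2$ and $S_3\ge0$. If $S_5\ne-1$, then $kS_3\le k-1$ and $S_3=0$. In the same way $S_6\ge0$, and $S_6=0$ unless $S_4=-1$. By (I4), $(E+1)S_4\ge-2$, so $S_4\ge0$ and $S_6=0$. By (I5), $ES_5\ge-2+S_1\ge-3$, so $S_5\ge0$ (as $E\ge4$) and $S_3=0$. Now (I1) and (I2) give $mS_1\ge1$ and $ES_2\ge1$, so $S_1,S_2\ge1$, and the sum is at least $2$. Contradiction.

**Case $z=0$: seven solutions.** By (I3), $-S_5\le kS_3\le k-S_5$. So $S_5=1$ forces $S_3=0$; $S_5=0$ gives $S_3\in\{0,1\}$; $S_5=-1$ forces $S_3=1$. By (I6) the same holds for $(S_4,S_6)$ in place of $(S_5,S_3)$. In particular $S_3,S_6\ge0$. Then (I4) gives $(E+1)S_4\ge-1$ and (I5) gives $ES_5\ge-1+S_1\ge-2$, so $S_4,S_5\in\{0,1\}$. Moreover: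

* By (I4), $S_4=1$ implies $S_2+S_3+S_6\ge1$, and $S_4=0$ implies $S_2+S_3+S_6\le1$.
* By (I5), $S_5=1$ implies $S_1+S_3+S_6\ge1$, and $S_5=0$ implies $S_1+S_3+S_6\le1$.
* By (I1), with $t=S_4-S_3$ we have $t\le mS_1\le m+t$. As $m\ge2$, $t=1,0,-1$ forces $S_1=1$, $S_1\in\{0,1\}$, $S_1=0$ respectively. By (I2) the same holds for $S_5-S_6$ and $S_2$.

So all of $S_0,\dots,S_6$ lie in $\{0,1\}$, and their sum is $2$.

If $(S_4,S_5)=(1,1)$, then $S_3=S_6=0$ and $S_1=S_2=1$, and the sum is at least $4$: impossible.

If $(S_4,S_5)=(1,0)$, then $S_6=0$. With $S_3=0$ we get $S_1=1$ (from $t=1$) and $S_2=1$ (from the first bullet), sum at least $3$: impossible. With $S_3=1$ we have $\{j:S_j=1\}=\{3,4\}$.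

If $(S_4,S_5)=(0,1)$, then $S_3=0$. With $S_6=0$ we get $S_2=1$ and, from the second bullet, $S_1=1$, sum at least $3$: impossible. With $S_6=1$ the set is $\{5,6\}$.

If $(S_4,S_5)=(0,0)$: when $S_3=1$, we get $S_1=0$ from $t=-1$ and $S_2=S_6=0$ from the first bullet, so the set is $\{0,3\}$. When $S_6=1$, we get $S_2=0$ from $S_5-S_6=-1$ and $S_1=S_3=0$ from the second bullet, so the set is $\{0,6\}$. Otherwise $S_3=\dots=S_6=0$, and the set is $\{1,2\}$, $\{0,1\}$ or $\{0,2\}$.

By (5) with $z=0$, in each of these cases $(C,\eta)$ is a unit vector: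

| $\{j:S_j=1\}$ | $\{3,4\}$ | $\{5,6\}$ | $\{0,3\}$ | $\{0,6\}$ | $\{1,2\}$ | $\{0,1\}$ | $\{0,2\}$ |
|---|---|---|---|---|---|---|---|
| entry equal to $1$ | $C_6$ | $C_3$ | $C_1$ | $C_2$ | $\eta$ | $C_4$ | $C_5$ |

For example, for $\{3,4\}$: $C_6=S_4=1$, $C_3=S_5=0$, $C_1=S_3-S_4=0$, $C_2=0$, $C_5=1-S_1-S_3-S_6=0$, $C_4=1-S_2-S_3-S_6=0$, $\eta=S_1-C_4=0$. For $\{1,2\}$: $C_4=C_5=0$ and $\eta=S_1-C_4=1$. The others are read off in the same way.

**Shift for the last two cases.** For $z=E-1$ and $z=E-2$ it is convenient to subtract $\beta$ from $(C,\eta)$. This replaces $z$ by $z-E$, that is by $-1$ or $-2$, and $S$ by $S-\sigma$. We keep the same names. Formulas (5) and the inequalities (I0)–(I6) stay valid, since the total and the $i_d$ are unchanged. The old $S_0$ was $1$, so now $S_0=0$ and $S_1+\dots+S_6=2$. The old ranges become $-3\le S_1\le1$, $-1\le S_2\le1$, $S_3,\dots,S_6\in\{0,1,2\}$.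

**Case $z=E-1$, now $z=-1$: one solution.** (I3) reads $1-S_5\le kS_3\le k+1-S_5$. So $S_5=0$ forces $S_3=1$; $S_5=1$ gives $S_3\in\{0,1\}$; $S_5=2$ forces $S_3=0$. By (I6) the same holds for $(S_4,S_6)$. In particular $S_3,S_6\le1$. Further, (I4) reads $S_2+S_3+S_6\le(E+1)S_4\le E+1+S_2+S_3+S_6$, and (I5) reads $S_1+S_3+S_6\le ES_5\le E+S_1+S_3+S_6$.

* $S_4=2$ would need $S_2+S_3+S_6\ge E+1\ge5$, and $S_5=2$ would need $S_1+S_3+S_6\ge E\ge4$. Both sums are at most $3$, so this is impossible.
* If $S_4=0$, then $S_6=1$, and (I4) gives $S_2+S_3+1\le0$, so $S_2=-1$. But (I2) gives $ES_2\ge-1+S_5-S_6\ge-2$, so $S_2\ge0$. Contradiction, so $S_4=1$.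
* If $S_5=0$, then $S_3=1$, and (I5) gives $S_1+1+S_6\le0$, so $S_1\le-1$. But (I1) gives $mS_1\ge-1+S_4-S_3=-1$, so $S_1\ge0$. Contradiction, so $S_5=1$.
* Now $S_1+S_2+S_3+S_6=0$. By (I1), $mS_1\ge-S_3\ge-1$, so $S_1\ge0$. By (I2), $ES_2\ge-S_6\ge-1$, so $S_2\ge0$. Hence $S_1=S_2=S_3=S_6=0$.

By (5) with $z=-1$, $S_4=S_5=1$ and all other $S_j=0$: $C_0=1$, $C_6=C_3=0$, $C_1=C_2=0$, $C_5=C_4=0$, $\eta=0$. So $(C,\eta)$ is the unit vector with $C_0=1$, and $\{j:S_j=1\}=\{4,5\}$.

**Case $z=E-2$, now $z=-2$: no solution.** (I3) reads $2-S_5\le kS_3\le k+2-S_5$. Since $k\ge3$, $S_5\in\{0,1\}$ forces $S_3=1$, and $S_5=2$ gives $S_3\in\{0,1\}$. By (I6) the same holds for $(S_4,S_6)$. Now (I4) reads $1+S_2+S_3+S_6\le(E+1)S_4\le E+2+S_2+S_3+S_6$, and (I5) reads $1+S_1+S_3+S_6\le ES_5\le E+1+S_1+S_3+S_6$.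

* If $S_4=0$, then $S_6=1$ and (I4) gives $S_2+S_3\le-2$, impossible as $S_2\ge-1$ and $S_3\ge0$. If $S_4=2$, (I4) gives $S_2+S_3+S_6\ge E\ge4$, impossible. So $S_4=1$, and then $S_6=1$.
* By (I1), $-1-S_3\le mS_1\le m-1-S_3$. Hence $S_1\le0$, and $mS_1\ge-2$ gives $S_1\ge-1$.
* If $S_5=2$, (I5) gives $S_1+S_3+S_6\ge E-1\ge3$, but this sum is at most $0+1+1$. If $S_5=0$, then $S_3=1$ and (I5) gives $S_1\le-3$, impossible. So $S_5=1$, and then $S_3=1$.
* Then $S_1+S_2=2-4=-2$. But $S_1\ge-1$, and (I2) gives $ES_2\ge-2+S_5-S_6=-2$, so $S_2\ge0$. Contradiction.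

**Step: from unit vectors to points.** After adding an integer multiple of the dependency, $(C,\eta)$ is always a unit vector, so by (3) $S_j=1$ for the indices $j$ of the full blocks of the corresponding point of $P$, and $S_j=0$ otherwise. Then $i_j=C_j+k_jS_j$. If $\eta=1$, then $i_1=k_1$, $i_2=k_2$ and all other $i_j=0$, so $x=\mathbf 1_{B_1\cup B_2}=h$. If $C_d=1$, then $i_j=k_j$ for $j\in W_d$, $i_d=1$ (as $d\notin W_d$), and the other $i_j$ are $0$. So $x$ consists of the two blocks indexed by $W_d$ and one element $i\in B_d$, that is, $x=p_{d,i}$. Thus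
$$\mathrm{aff}(P)\cap C^n=P .$$

**Proof of Theorem A.** By Corollary 3, $P$ is a circuit of $M$ and $\mathrm{aff}(P)$ is a hyperplane of $\mathbb R^n$. As this hyperplane contains no other cube points, $P$ is a hyperplane of $M$. So $P$ is a circuit-hyperplane with $n+1$ points. Apply Proposition 1 (here $n\ge25$) with $\mathcal F=\{P\}$ and either sign. The result is an oriented cube in which $P$ is a basis, whereas $P$ is a circuit of $\mathrm{Aff}_{\mathbb R}(C^n)$. So it differs from $\mathcal Aff(\mathbb R^n)$, already as a matroid, and Conjecture 1′ is false. $\square$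

By the quoted fact on representability, these oriented cubes are not representable over $\mathbb R$.

## The hyperplane in dimension 25

For $m=2$, $E=4$ and $n=25$, the blocks $B_0,\dots,B_6$ have sizes $4,2,4,3,5,4,3$. Give their elements the weights $394,\,989,\,491,\,459,\,388,\,402,\,625$. The hyperplane is $\sum_iw_ix_i=3942$, as one checks on the eight kinds of points of $P$:

* $h$: $\ 2\cdot989+4\cdot491=3942$.
* $p_{0,i}$: $\ 5\cdot388+4\cdot402+394=3942$.
* $p_{1,i}$: $\ 4\cdot394+3\cdot459+989=3942$.
* $p_{2,i}$: $\ 4\cdot394+3\cdot625+491=3942$.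
* $p_{3,i}$: $\ 4\cdot402+3\cdot625+459=3942$.
* $p_{4,i}$: $\ 4\cdot394+2\cdot989+388=3942$.
* $p_{5,i}$: $\ 4\cdot394+4\cdot491+402=3942$.
* $p_{6,i}$: $\ 3\cdot459+5\cdot388+625=3942$.

All of $P$ lies on this hyperplane, which is therefore $\mathrm{aff}(P)$. By the previous section it contains exactly the $26$ cube points of $P$.

## Counting the orbit of $P$ under the symmetries of the cube

Proposition 1 allows many circuit-hyperplanes to be relaxed independently. To prove Theorem B we count the images of $P$ under the group $\Gamma$ of symmetries of the cube. It consists of the maps that permute the coordinates and replace some $x_i$ by $1-x_i$, and has order $2^nn!$. These maps are affine isometries preserving $C^n$, so they map circuit-hyperplanes of $M$ to circuit-hyperplanes.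

**Step 1: the reflections in $\Gamma$.** In the centered coordinates $y_i=x_i-\frac12$ an element of $\Gamma$ is a signed permutation matrix $g$. If it is a reflection, then $g-I$ has rank $1$. A cycle of length $\ell\ge2$ of the underlying permutation contributes at least $\ell-1$ to this rank, and a fixed index with sign $-1$ contributes $1$. So either $g$ changes one sign and nothing else, or it has a single $2$-cycle $e_i\mapsto s\,e_j$, $e_j\mapsto t\,e_i$ with no other change. In the second case rank $1$ forces $1-st=0$, that is, $s=t$. The fixed hyperplanes are $x_i=\frac12$, $x_i=x_j$ and $x_i+x_j=1$. The first contains no cube point, the others contain $2^{n-1}$ of them.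

**Step 2: the stabilizer of $P$ acts faithfully on $P$.** If $g\in\Gamma$ fixes every point of $P$, it fixes the hyperplane $\mathrm{aff}(P)$ pointwise, so it is the identity or the orthogonal reflection in $\mathrm{aff}(P)$. But $\mathrm{aff}(P)$ contains exactly $n+1$ cube points, and $n+1\ne0,2^{n-1}$. By Step 1, $g$ is the identity.

**Step 3: the order of the stabilizer.** Let $g\in\Gamma$ with $gP=P$, and let $\lambda:P\to\mathbb R$ be the dependency of Corollary 3. As $g$ is affine and $\sum\lambda(p)=0$, we have $\sum\lambda(p)\,g(p)=0$. So $\lambda\circ g^{-1}$ is again an affine dependency of $P$, and $\lambda\circ g^{-1}=c\lambda$ for some scalar $c$. Up to a common sign the values of $\lambda$ are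

* $E-1\ge3$, once (at $h$);
* $2$, $m$ times ($d=1$);
* $1$, $k_0+k_2=4m$ times;
* $-1$, $k_3+k_4+k_5+k_6=4E-1=8m-1$ times.

Multiplication by $c$ preserves this multiset. The largest absolute value $E-1$ is attained, so $|c|=1$. As $-(E-1)$ is not a value, $c=1$. So $g$ preserves the four classes, and by Step 2 the stabilizer has order at most $m!\,(4m)!\,(8m-1)!$.

**Step 4: conclusion.** Let $N$ be the number of sets in the orbit of $P$. Then
$$N\ge\frac{2^n\,n!}{m!\,(4m)!\,(8m-1)!},$$
and all $N$ sets are circuit-hyperplanes of $M$. By Proposition 1 each of them can independently be left alone, made a positive basis, or made a negative basis. Different choices give different oriented cubes, at least $3^N$ of them. The underlying matroids have basis sets $\mathcal B(M)\cup\mathcal F$, where $\mathcal F$ runs through the subsets of the orbit. This gives at least $2^N$ distinct orientable cubes on the labelled set $C^n$, and Theorem B is proved. $\square$
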